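
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}

\title{A true identity between positive exponential terms\\ that $\mathrm{EXP}^*$ does not prove}


\begin{abstract}
The equational theory $\mathrm{EXP}^*$ consists of the familiar laws of addition, multiplication and exponentiation, together with function symbols for all integer polynomials that are positive on the positive reals and all true exponentiation-free equations in the resulting language. It is known to prove every equation between terms in $1,+,\cdot$ and exponentiation that is true of the positive integers. We show that this fails when the new function symbols are allowed in the terms: there are two terms of the larger language, in one variable, that are equal on the positive integers, and on the positive reals, but not provably equal in $\mathrm{EXP}^*$. For terms without variables there is no such example. The unprovable identity becomes provable after one adds a suitable term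 to both sides.
\end{abstract}

\section{The question and the answer}

Let $L$ be the first-order language with a constant symbol $1$ and binary function symbols $+$, $\cdot$ and $E$; we write $a^b$ for $E(a,b)$. Let $\omega$ be the set of non-negative integers, $\mathbb N$ the set of positive integers and $\mathbb R^+$ the set of positive reals. We also write $\mathbb N$ and $\mathbb R^+$ for the $L$-structures on these sets with the usual operations. The equational theory $\mathrm{EXP}$ has the axioms
\begin{align*}
&\text{(E1)}\quad x+y=y+x,\qquad x\cdot y=y\cdot x;\\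
&\text{(E2)}\quad x+(y+z)=(x+y)+z,\qquad x\cdot(y\cdot z)=(x\cdot y)\cdot z;\\
&\text{(E3)}\quad x\cdot(y+z)=(x\cdot y)+(x\cdot z);\\
&\text{(E4)}\quad 1\cdot x=x;\\
&\text{(E5)}\quad x^1=x,\qquad 1^x=1;\\
&\text{(E6)}\quad (x\cdot y)^z=x^z\cdot y^z;\\
&\text{(E7)}\quad x^{(y+z)}=x^y\cdot x^z;\\
&\text{(E8)}\quad (x^y)^z=x^{(y\cdot z)}.
\end{align*}

There is no subtraction in $L$. Still, some functions whose natural formula uses subtraction, such as $x^2-x+1$, send positive numbers to positive numbers, and one can reason about them inside $\mathbb N$. To make them available, call a polynomial $\rho\in\mathbb Z[x_1,\dots,x_n]$ \emph{positive} if $\rho(r_1,\dots,r_n)>0$ for all $r_1,\dots,r_n\in\mathbb R^+$, and let $\mathcal P_n$ be the set of positive polynomials in $n$ variables. Let $L^*$ be $L$ with a new $n$-place function symbol $t_\rho$ for each $\rho\in\mathcal P_n$, $n\in\omega$; in $\mathbb N$ and $\mathbb R^+$ we interpret $t_\rho$ as $\rho$. Let $\mathrm{EXP}^*$ be $\mathrm{EXP}$ together with all equations $f=g$ between $L^*$-terms \emph{without exponentiation} such that $\mathbb N\models f=g$. Such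 terms define polynomial functions, and a polynomial vanishing on $\mathbb N^n$ is zero; so these are exactly the equations that are identities between integer polynomials, and $\mathbb R^+$ gives the same list.

The theory $\mathrm{EXP}^*$ is strong enough for the original language. The following is known \cite[Theorem 1.9]{OnExp}:

\medskip
\noindent\emph{If $f,g$ are terms of $L$ and $\mathbb N\models f=g$, then $\mathrm{EXP}^*\vdash f=g$.}

\medskip
\noindent Here $f,g$ are terms of $L$, although the theory speaks about $L^*$. The question posed in \cite{OnExp} is whether this restriction can be removed.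

\begin{question}
If $f,g$ are terms of $L^*$, possibly involving exponentiation, and $\mathbb N\models f=g$, does it follow that $\mathrm{EXP}^*\vdash f=g$?
\end{question}

A positive answer looks plausible. The axioms (E5)--(E8) describe how exponentials multiply, for instance
\[
x\cdot x^{x\cdot x}=x^{1+x\cdot x}=x^{t_\mu(x)+x}=x^{t_\mu(x)}\cdot x^x ,\qquad \mu(X)=X^2-X+1,
\]
and everything else is polynomial algebra, all of which seems to be among the axioms. But it is not all there: the axioms allow one to replace equals by equals only \emph{inside positive polynomials}, and we shall see that this is weaker than reasoning with subtraction.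

Put
\begin{align*}
\kappa(v,w)&=vw-v+1,\\
\rho_1(s_1,s_2,v,w)&=s_1+\kappa(v,w)^2s_2,\\
\rho_2(s_1,s_2,v,w)&=(w^2-w+1)\,s_1+(T^2+T+1)\,s_2,\qquad T=v(w-1).
\end{align*}
Since $c^2\pm c+1>0$ for every real $c$, and $\rho_1\ge s_1>0$ for positive arguments, the polynomials $\mu,\rho_1,\rho_2$ are positive. Define $L^*$-terms in one variable by
\[
f(x)=t_{\rho_1}\!\big(x,\;x^{t_\mu(x)},\;x^{x},\;x^{x\cdot x}\big),\qquad
g(x)=t_{\rho_2}\!\big(x,\;x^{t_\mu(x)},\;x^{x},\;x^{x\cdot x}\big).
\]

\begin{theorem}\label{main}
$\mathbb N\models f=g$ and $\mathbb R^+\models f=g$, but $\mathrm{EXP}^*\nvdash f=g$.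
\end{theorem}

So the answer to the question is no. Two facts show how sharp this is.

\begin{theorem}\label{compl}
\begin{enumerate}
\item[(a)] If $f',g'$ are $L^*$-terms without variables and $\mathbb N\models f'=g'$, then $\mathrm{EXP}^*\vdash f'=g'$.
\item[(b)] For the terms $f,g$ of Theorem~\ref{main} there is an $L^*$-term $h$ with $\mathrm{EXP}^*\vdash f+h=g+h$.
\end{enumerate}
\end{theorem}

By (a), a counterexample needs at least one variable, and Theorem~\ref{main} uses only one. By (b) and Theorem~\ref{main}, $\mathrm{EXP}^*$ is not closed under additive cancellation.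

To prove $\mathrm{EXP}^*\nvdash f=g$ we construct an $L^*$-structure in which all axioms of $\mathrm{EXP}^*$ hold and $f=g$ fails. Section~\ref{sec:identity} shows that $f=g$ is true and proves Theorem~\ref{compl}. Section~\ref{sec:indec} proves a lemma about polynomials, and Section~\ref{sec:toy} shows on a small purely polynomial example how that lemma blocks a proof. The rest of the paper turns the example into a model with exponentiation.

\section{Why the identity is true, and what subtraction does}\label{sec:identity}

Since $\kappa=T+1$, we have $\kappa^2-T=T^2+T+1$. Therefore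
\begin{equation}\label{eq:key}
\rho_2=\rho_1-(s_1w-s_2v)(1-w),
\end{equation}
because the right side has $s_1$-coefficient $1-w+w^2$ and $s_2$-coefficient $\kappa^2+v(1-w)=\kappa^2-T$. Thus $\rho_1=\rho_2$ whenever $s_1w=s_2v$. For $s_1=x$, $s_2=x^{x^2-x+1}$, $v=x^x$, $w=x^{x^2}$ we have
\[
s_1w=x^{1+x^2}=x^{(x^2-x+1)+x}=s_2v,
\]
so $f=g$ holds in $\mathbb N$ and in $\mathbb R^+$. For example, at $x=2$ we get $s_1=2$, $s_2=8$, $v=4$, $w=16$, $\kappa=61$, $T=60$, and both sides are $2+8\cdot 3721=2\cdot 241+8\cdot 3661=29770$.

\begin{proof}[Proof of Theorem~\ref{compl}]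
(b) Moving the negative terms of \eqref{eq:key} to the other side gives the polynomial identity
\[
\rho_1+(s_1w^2+s_2v)=\rho_2+(s_1w+s_2vw).
\]
It is an axiom of $\mathrm{EXP}^*$ when written with $t_{\rho_1},t_{\rho_2},+,\cdot$. Substitute $s_1=x$, $s_2=x^{t_\mu(x)}$, $v=x^x$, $w=x^{x\cdot x}$ and put $h=s_1\cdot (w\cdot w)+s_2\cdot v$. Then $\mathrm{EXP}^*\vdash f+h=g+(s_1w+s_2vw)$. By (E5), (E7) and the axiom $1+x\cdot x=t_\mu(x)+x$,
\[
\mathrm{EXP}^*\vdash\; s_1w=x^{1+x\cdot x}=x^{t_\mu(x)+x}=s_2v .
\]
Hence $s_1w+s_2vw=s_2v+s_1w^2=h$ is provable, and so is $f+h=g+h$.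

(a) Write $\bar n$ for a sum of $n$ ones. We show by induction that every term without variables is provably equal to some $\bar n$. An exponentiation-free term without variables has a value $n\in\mathbb N$, and the equation between this term and $\bar n$ is an axiom. This covers the constants and the operations $+,\cdot,t_\rho$ applied to terms $\bar n$. For exponentiation, (E7) and (E5) give $\bar n^{\bar m}=\bar n\cdots\bar n$ with $m$ factors, which is again exponentiation-free. If $\mathbb N\models f'=g'$, then $f'$ and $g'$ are provably equal to the same $\bar n$, because provable equations hold in $\mathbb N$.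
\end{proof}

Both parts of $f=g$ that we used are provable: the polynomial identity (with its negative terms moved to the other side) and the relation $s_1w=s_2v$. What is missing is the right to combine them. In a ring, $s_1w=s_2v$ makes the product in \eqref{eq:key} zero. In $\mathrm{EXP}^*$, we may only write $\rho_1$ as $\tau(s_1w,\dots)$ for a \emph{positive} polynomial $\tau$ and replace $s_1w$ by $s_2v$. The coefficients $1$ and $\kappa^2$ of $\rho_1$ are chosen so that they cannot be broken into smaller nonnegative pieces, which leaves no room for a $\tau$ that depends on $s_1w$ to first order. We first make the indecomposability precise.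

\section{Two indecomposable polynomials}\label{sec:indec}

Let $A_0=\mathbb Z[v_1^{\pm1},v_2^{\pm1},\dots]$ be the Laurent polynomial ring in infinitely many variables. Put $v=v_1$, $w=v_2$ and regard $\kappa=vw-v+1$ as an element of $A_0$. A \emph{point} is an element $r$ of $(\mathbb R^+)^{\mathbb N}$; we write $p(r)$ for the value of $p\in A_0$ at $v_i=r_i$. We write $p\le p'$ if $p(r)\le p'(r)$ at all points $r$. Topological words refer to the product topology on points; since $p$ involves finitely many variables, $p$ is continuous. After multiplication by a monomial $p$ is a polynomial, and a nonzero polynomial does not vanish on a nonempty open set. So a nonzero $p$ is nonzero on a dense set of points.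

We recall two facts. The ring $\mathbb Z[v_1^{\pm1},\dots,v_n^{\pm1}]$ is a unique factorization domain whose units are $\pm$ monomials. And $\kappa=v\cdot w+(1-v)$ has degree $1$ in $w$ with coprime coefficients $v$, $1-v$; hence it is irreducible, and so prime, in $\mathbb Z[v_1,\dots,v_n]$ for $n\ge2$. It is not associate to a variable, so it remains prime in $\mathbb Z[v_1^{\pm1},\dots,v_n^{\pm1}]$.

At points, $\kappa=0$ means $v>1$ and $w=(v-1)/v$. In particular $\kappa$ has zeros. As a function of $w$ alone, $\kappa$ is affine with slope $v>0$, so it takes both signs arbitrarily close to each of its zeros.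

\begin{lemma}\label{indec}
Let $p\in A_0$.
\begin{enumerate}
\item[(a)] If $0\le p\le 1$, then $p\in\{0,1\}$.
\item[(b)] If $0\le p\le\kappa^2$, then $p\in\{0,\kappa^2\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that a monomial other than $1$ occurs in $p$. Substitute $v_i=\lambda^{n_i}$ with integers $n_i$ such that the finitely many monomials of $p$ become distinct powers of $\lambda$, those other than $1$ becoming nonconstant. This is possible because finitely many nonzero linear forms with integer coefficients have a common non-zero in integers. The result is a Laurent polynomial in $\lambda$ in which some nonzero power of $\lambda$ occurs. It is unbounded as $\lambda\to\infty$ or as $\lambda\to0$, contrary to $0\le p\le1$. So $p$ is an integer in $[0,1]$.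

(b) We first show: \emph{if $p$ vanishes at all points where $\kappa=0$, then $\kappa$ divides $p$.} Multiplying by a monomial, we may take $p\in\mathbb Z[v_1,\dots,v_n]$, $n\ge2$. Substituting $w=(v-1)/v$ in $p$ gives a rational function of the other variables which vanishes on the open set where they are positive and $v>1$, hence is zero. So $w-(v-1)/v$, and with it $\kappa$, divides $p$ as a polynomial in $w$ over $\mathbb Q(v_1,v_3,\dots,v_n)$. As the coefficients of $\kappa$ in $w$ are coprime, Gauss's lemma shows that $\kappa$ divides $p$ in $\mathbb Z[v_1,\dots,v_n]$.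

Now let $0\le p\le\kappa^2$. Then $p=0$ wherever $\kappa=0$, so $p=\kappa p_1$. Let $r$ be a zero of $\kappa$. If $p_1(r)\ne0$, then $p_1$ has constant sign near $r$ and $p=\kappa p_1$ takes both signs near $r$, contrary to $p\ge0$. So $p_1$ vanishes wherever $\kappa$ does, and $p=\kappa^2p_2$. From $0\le\kappa^2p_2\le\kappa^2$ we get $0\le p_2\le1$ on the dense set where $\kappa\ne0$, hence everywhere. By (a), $p_2\in\{0,1\}$.
\end{proof}

\section{The smallest case: replacing $s_1w$ by $s_2v$}\label{sec:toy}

Forget exponentiation for a moment. Let $s_1,s_2,v,w$ be variables and impose on the positive polynomials $\mathcal P_4$ in these variables the single relation $s_1w\sim s_2v$, together with what follows from it by the operations $t_\rho$: let $\sim$ be the smallest equivalence relation on $\mathcal P_4$ that contains the pair $(s_1w,s_2v)$ and is compatible with all $t_\rho$.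

\begin{proposition}\label{toy}
$\rho_1\not\sim\rho_2$.
\end{proposition}

\begin{proof}
The relation $\sim$ is generated, as an equivalence relation, by the pairs
\[
\tau(s_1w,s_1,s_2,v,w),\quad \tau(s_2v,s_1,s_2,v,w)\qquad(\tau=\tau(z,s_1,s_2,v,w)\in\mathcal P_5).
\]
Indeed these pairs belong to $\sim$; they include the given pair ($\tau=z$); and applying some $t_\rho$ to such a pair in one argument, the other arguments being fixed elements of $\mathcal P_4$, gives another such pair. So the equivalence relation they generate is compatible with all $t_\rho$, as one sees by changing one argument at a time.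

Let $\Sigma$ be the set of all $\alpha\in\mathcal P_4$ of the form
\[
\alpha=s_1+\kappa^2s_2+(\text{terms of degree}\ge2\text{ in }s_1,s_2).
\]
We claim that if one member of a pair above lies in $\Sigma$, so does the other. Write
\[
\tau=\tau_0+Cz+A_1s_1+A_2s_2+(\text{terms of degree}\ge 2\text{ in }z,s_1,s_2),\qquad \tau_0,C,A_1,A_2\in\mathbb Z[v,w].
\]
Both members have degree-zero part $\tau_0$ in $s_1,s_2$, and their linear parts are
\[
(A_1+Cw)s_1+A_2s_2\qquad\text{and}\qquad A_1s_1+(A_2+Cv)s_2 .
\]
If one of them lies in $\Sigma$, then $\tau_0=0$. By continuity $\tau\ge0$ for $z,s_1,s_2\ge0$ and $v,w>0$, and $\tau=0$ at $z=s_1=s_2=0$; so the partial derivatives $C,A_1,A_2$ there are $\ge0$ for $v,w>0$.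

If the first member lies in $\Sigma$, then $A_1+Cw=1$, so $0\le Cw\le1$ and $Cw\in\{0,1\}$ by Lemma~\ref{indec}(a). Since $w$ does not divide $1$ in $\mathbb Z[v,w]$, $C=0$. If the second lies in $\Sigma$, then $A_2+Cv=\kappa^2$, so $Cv\in\{0,\kappa^2\}$ by Lemma~\ref{indec}(b). Since $\kappa^2$ has constant term $1$, it is not divisible by $v$, and again $C=0$. In either case the two linear parts agree, which proves the claim.

So $\Sigma$ is a union of classes of $\sim$. But $\rho_1\in\Sigma$ and $\rho_2\notin\Sigma$.
\end{proof}

\begin{remark}
Here is why $\rho_1$ is not simply $s_1+s_2$. Suppose that $s_1+s_2-(s_1w-s_2v)C$ is positive for some $C\in\mathbb Z[v,w]$. Then $1-Cw\ge0$ and $1+Cv\ge0$, that is, $-1/v\le C\le1/w$ for all $v,w>0$. So $C$ is bounded on $v,w\ge1$, hence constant, and letting $v,w\to\infty$ gives $C=0$. There is then no second polynomial to compare with. Now take $C=1-w$. The $s_1$-coefficient $1$ of $\rho_1$ becomes $w^2-w+1$ in $\rho_2$, and the $s_2$-coefficient decreases by $T=v(w-1)$, so in $\rho_1$ it must be at least $T$ everywhere. The square $\kappa^2=(T+1)^2$ has this property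 and is still indecomposable in the sense of Lemma~\ref{indec}(b).
\end{remark}

The argument uses one invariant, ``the lowest part is $s_1+\kappa^2s_2$'', and two reasons for its stability: nonnegativity at the boundary $s_1=s_2=0$, and indecomposability of $1$ and $\kappa^2$. To obtain a model of $\mathrm{EXP}^*$ we must deal with three more things.
\begin{itemize}
\item The elements $s_1,s_2,v,w$ stand for $x^1,x^{\mu(x)},x^x,x^{x^2}$. A model contains $x^a$ for every positive polynomial $a$ in $x$, and \emph{all} relations $x^a x^c=x^{a+c}$ hold. We need a notion of degree for the elements $x^a$ in which $s_1,s_2$ have degree one and $v,w$ degree zero. The degree of $x^a$ will be the value $a(0)$.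
\item Elements that are not of the form $x^a$, such as $x+x^x$, also need powers. We shall send most of these powers to an absorbing element.
\item An element must also serve as an exponent. This is the task of a second coordinate.
\end{itemize}

\section{Exponents and their group ring}\label{sec:exponents}

Let $\Gamma=\mathcal P_1\subset\mathbb Z[X]$, the set of integer polynomials positive on $\mathbb R^+$. It is closed under addition and multiplication, its elements have positive leading coefficients, and for $a\in\Gamma$ we have $a(1)\in\mathbb N$ and, by continuity, $a(0)\in\omega$. Put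
\[
\overline\Gamma=\Gamma\cup\{0\},\qquad H=\{h\in\overline\Gamma: h(0)=0\},\qquad \Gamma_1=\{a\in\Gamma:a(0)=1\},\qquad b=X^2-X+1\in\Gamma_1 .
\]
Also $1\in\Gamma_1$, and $X,X^2\in H$. The set $H$ is closed under addition. If $h\in H$ and $-h\in H$, then $h=0$, since a nonzero element of $H$ is positive on $\mathbb R^+$.

In Section~\ref{sec:toy} the variables $s_1,s_2$ could not be factored. The following says that the exponents $1$ and $b$ do not split either.

\begin{lemma}\label{nosplit}
Let $c\in\{1,b\}$ and $c=a+h$ with $a\in\Gamma$, $h\in H$. Then $h=0$ and $a=c$.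
\end{lemma}

\begin{proof}
We have $c(1)=1$. If $h\ne0$, then $a(1)+h(1)\ge2$.
\end{proof}

Let $\Lambda$ be the additive group of $\mathbb Z[X]$ and $A=\mathbb Z[\Lambda]$ its group ring, with basis elements $q^a$, $a\in\Lambda$, and $q^aq^c=q^{a+c}$. Think of $q^a$ as $x^{a(x)}$. The \emph{support} of an element of $A$ is the set of $a$ for which $q^a$ has a nonzero coefficient. Grade $A$ by $\deg q^a=a(0)$. The degree-$0$ part is the group ring of $X\mathbb Z[X]$, the free abelian group on $X,X^2,\dots$. With $v_i=q^{X^i}$ it is the ring $A_0$ of Section~\ref{sec:indec}. In particular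
\[
v=q^X,\qquad w=q^{X^2},\qquad q^1w=q^{1+X^2}=q^bv .
\]
For $h=\sum_i h_iX^i\in X\mathbb Z[X]$ and a point $r$, let $r^h=\prod_i r_i^{h_i}>0$ be the value of $q^h$ at $r$. We note for later use that $q^0=1$ has coefficient $1$ in $\kappa^2$, and that all exponents of $v$ and $w$ in $\kappa^2$ are $\ge 0$.

The next lemma describes the factorizations of $1$ and $\kappa^2$ that can occur in the sequel.

\begin{lemma}\label{factor}
Let $p,p'\in A_0$ with $p,p'\ge0$ and with supports contained in $H$. If $pp'=1$, then $p=p'=1$. If $pp'=\kappa^2$, then $\{p,p'\}=\{1,\kappa^2\}$.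
\end{lemma}

\begin{proof}
Work in $\mathbb Z[v_1^{\pm1},\dots,v_n^{\pm1}]$ with $n\ge 2$ large enough. If $pp'=1$, then $p$ and $p'$ are units; being $\ge0$ they are $q^h$ and $q^{-h}$ for some $h$. Both $h$ and $-h$ lie in $H$, so $h=0$.

If $pp'=\kappa^2$, then, as $\kappa$ is prime, $p=\pm q^h\kappa^i$ and $p'=\pm q^{-h}\kappa^{2-i}$ with $i\in\{0,1,2\}$. The case $i=1$ is impossible, because $q^h\kappa$ takes both signs. If $i=0$, nonnegativity gives $p=q^h$ and $p'=q^{-h}\kappa^2$. The support of $p'$ contains $-h$, since $\kappa^2$ has $q^0$-coefficient $1$. So $h,-h\in H$, whence $h=0$, $p=1$ and $p'=\kappa^2$. If $i=2$, exchange $p$ and $p'$.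
\end{proof}

\section{The algebra $D$}\label{sec:D}

\subsection{Positive polynomials in symbols for powers}

Take variables $e_a$ for $a\in\Gamma$ and one more variable $e_\infty$; let $\mathcal E$ be the set of all of them, and put $e_0:=1$. The variable $e_a$ stands for $x^{a(x)}$ and $e_\infty$ will become the absorbing element. Let $P\subset\mathbb Z[\mathcal E]$ be the set of polynomials that are positive whenever all variables take values in $\mathbb R^+$. By composition $P$ is closed under all operations $t_\rho$, in particular under $+$ and $\cdot$, and $1\in P$. The exponentiation-free equations of $L^*$ true in $\mathbb N$ are polynomial identities, so they hold in $P$.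

In $P$ the elements $e_ae_c$ and $e_{a+c}$ are different, and we must pass to a quotient. The obvious one is given by the ring homomorphism
\[
\pi:\mathbb Z[\mathcal E]\to A,\qquad \pi(e_a)=q^a\ (a\in\Gamma),\quad\pi(e_\infty)=0 .
\]
This is too coarse: the target is a ring, so \eqref{eq:key} and $q^1w=q^bv$ force
\[
\pi\big(\rho_1(e_1,e_b,e_X,e_{X^2})\big)=\pi\big(\rho_2(e_1,e_b,e_X,e_{X^2})\big).
\]
We shall refine the equivalence relation ``$\pi(\alpha)=\pi(\alpha')$'' by a single bit of information: membership in a set $S\subset P$, the analogue of the set $\Sigma$ of Section~\ref{sec:toy}.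

\subsection{Linear parts}

Let $\eta:\mathbb Z[\mathcal E]\to A_0$ be the ring homomorphism with $\eta(e_h)=q^h$ for $h\in H\setminus\{0\}$ and $\eta(e)=0$ for all other variables $e$. For $\alpha\in\mathbb Z[\mathcal E]$ put
\[
\alpha_0=\eta(\alpha),\qquad \operatorname{lin}_a(\alpha)=\eta\Big(\frac{\partial\alpha}{\partial e_a}\Big)\quad(a\in\Gamma_1).
\]
Their supports are contained in $H$, since $H$ is closed under addition. Note that $\operatorname{lin}_a(\alpha)\neq0$ for only finitely many $a$. At a point $r$, the value $\alpha_0(r)$ is the value of $\alpha$ at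
\begin{equation}\label{eq:rhat}
e_h=r^h\ (h\in H\setminus\{0\}),\qquad\text{all other variables}=0 .
\end{equation}

\begin{lemma}\label{lin}
\begin{enumerate}
\item[(a)] For $\alpha\in\mathbb Z[\mathcal E]$, the degree-$0$ part of $\pi(\alpha)$ is $\alpha_0$, and the degree-$1$ part is $\sum_{a\in\Gamma_1}\operatorname{lin}_a(\alpha)\,q^a$.
\item[(b)] If $\alpha\in P$, then $\alpha_0\ge0$. If moreover $\alpha_0=0$, then $\operatorname{lin}_a(\alpha)\ge0$ for all $a\in\Gamma_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Monomials containing $e_\infty$ contribute nothing to either side of the two claims. Since $a(0)\in\omega$ for all $a\in\Gamma$, a monomial without $e_\infty$ has image of degree $0$ exactly when all its variables are $e_h$ with $h\in H\setminus\{0\}$; these monomials give $\alpha_0$. It has image of degree $1$ exactly when it is $e_a$, for some $a\in\Gamma_1$, times such a monomial. The monomials of this kind containing $e_a$ contribute $\operatorname{lin}_a(\alpha)q^a$.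

(b) By continuity $\alpha\ge0$ when all variables are $\ge0$, so $\alpha_0(r)\ge0$ by \eqref{eq:rhat}. If $\alpha_0=0$, then $\alpha$ vanishes at \eqref{eq:rhat} and stays $\ge0$ when $e_a$ increases from $0$. So its derivative with respect to $e_a$ there, which is $\operatorname{lin}_a(\alpha)(r)$, is $\ge0$.
\end{proof}

Part (a) says that $\pi(\alpha)$ determines $\alpha_0$ but only the \emph{sum} of the linear contributions. The individual $\operatorname{lin}_a(\alpha)$ are the extra information that distinguishes $\rho_1$ from $\rho_2$.

\subsection{The congruence}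

Let $S$ be the set of all $\alpha\in P$ with
\[
\alpha_0=0,\qquad \operatorname{lin}_1(\alpha)=1,\qquad \operatorname{lin}_b(\alpha)=\kappa^2,\qquad \operatorname{lin}_a(\alpha)=0\ \text{ for all other }a\in\Gamma_1 ,
\]
and define an equivalence relation on $P$ by
\[
\alpha\approx\alpha'\quad\Longleftrightarrow\quad \pi(\alpha)=\pi(\alpha')\ \text{ and }\ (\alpha\in S\Leftrightarrow\alpha'\in S).
\]
The main point of the proof is that this crude relation is compatible with all positive polynomials. The idea is as follows. Replacing an argument $\alpha$ by $\alpha'\approx\alpha$ can change the linear part of the result only through the terms $\tau_s\operatorname{lin}_a(\alpha)$, where $\tau_s$ is a partial derivative. If the result lies in $S$, these terms are nonnegative pieces of $1$, $\kappa^2$ and $0$. By indecomposability almost nothing is possible for them, and in the remaining cases $\alpha$ and $\alpha'$ have the same linear parts.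

\begin{lemma}\label{cong}
$\approx$ is a congruence for all operations $t_\rho$.
\end{lemma}

\begin{proof}
\emph{Reduction.} Changing the arguments of $t_\rho$ one at a time, we see that it suffices to prove the following. Let $\alpha\approx\alpha'$ and let $\tau\in\mathbb Z[s,\mathcal E]$ be positive for positive values of $s$ and of the variables in $\mathcal E$; in our case $\tau$ arises from $\rho$ by putting $s$ in one argument and fixed elements of $P$ in the others. Then $\tau(\alpha)\approx\tau(\alpha')$. Since $\pi$ is a ring homomorphism, $\pi(\tau(\alpha))=\pi(\tau(\alpha'))$. By symmetry we may assume $\tau(\alpha)\in S$, and we must show $\tau(\alpha')\in S$.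

By Lemma~\ref{lin}(a), $\pi(\alpha)=\pi(\alpha')$ gives $\alpha_0=\alpha_0'$. Let $\hat\eta:\mathbb Z[s,\mathcal E]\to A_0$ extend $\eta$ by $\hat\eta(s)=\alpha_0$. Then $\eta(\sigma(\alpha))=\hat\eta(\sigma)=\eta(\sigma(\alpha'))$ for every $\sigma\in\mathbb Z[s,\mathcal E]$. Put $\tau_s=\hat\eta(\partial\tau/\partial s)$ and $\tau_a=\hat\eta(\partial\tau/\partial e_a)$. Then $\tau(\alpha')_0=\tau(\alpha)_0=\hat\eta(\tau)=0$, and the chain rule gives, for all $a\in\Gamma_1$,
\begin{equation}\label{eq:chain}
\operatorname{lin}_a(\tau(\alpha))=\tau_a+\tau_s\operatorname{lin}_a(\alpha),\qquad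
\operatorname{lin}_a(\tau(\alpha'))=\tau_a+\tau_s\operatorname{lin}_a(\alpha').
\end{equation}
So it suffices to show that either $\tau_s=0$, or $\operatorname{lin}_a(\alpha)=\operatorname{lin}_a(\alpha')$ for all $a\in\Gamma_1$.

\emph{Case 1: $\alpha_0\neq0$.} By Lemma~\ref{lin}(b), $\alpha_0>0$ on a dense set of points; let $r$ be one of them. Fix the variables in $\mathcal E$ as in \eqref{eq:rhat}. As a function of $s>0$, $\tau$ is then $\ge0$ by continuity, and at the interior point $s=\alpha_0(r)$ its value is $\hat\eta(\tau)(r)=0$. So its derivative there, $\tau_s(r)$, is $0$. By density $\tau_s=0$.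

\emph{Case 2: $\alpha_0=\alpha_0'=0$.} Now $s$ sits at the boundary, and we are in the situation of Section~\ref{sec:toy}. If $\tau_s=0$ we are done, so assume $\tau_s\ne0$. At $s=0$ and \eqref{eq:rhat}, $\tau$ has the value $\hat\eta(\tau)(r)=0$, and $\tau\ge0$ for nonnegative values of $s$ and the variables. Hence $\tau_s\ge0$ and $\tau_a\ge0$. Since $\hat\eta(s)=0$, the support of $\tau_s$ lies in $H$. Also $\operatorname{lin}_a(\alpha)\ge0$ and $\operatorname{lin}_a(\alpha')\ge0$ by Lemma~\ref{lin}(b). As $\tau(\alpha)\in S$, \eqref{eq:chain} gives
\[
0\le\tau_s\operatorname{lin}_1(\alpha)\le1,\qquad 0\le\tau_s\operatorname{lin}_b(\alpha)\le\kappa^2,\qquad \tau_s\operatorname{lin}_a(\alpha)=0\ \ (a\in\Gamma_1,\ a\ne1,b).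
\]
Since $A_0$ is a domain, $\operatorname{lin}_a(\alpha)=0$ for $a\neq1,b$. By Lemma~\ref{indec}, $\tau_s\operatorname{lin}_1(\alpha)\in\{0,1\}$ and $\tau_s\operatorname{lin}_b(\alpha)\in\{0,\kappa^2\}$. If such a product is $0$, its second factor is $0$; if it is not $0$, Lemma~\ref{factor} applies. This yields
\[
\operatorname{lin}_1(\alpha)\in\{0,1\},\qquad \operatorname{lin}_b(\alpha)\in\{0,1,\kappa^2\}.
\]

\emph{Case 2a: both are nonzero.} Then $\tau_s\operatorname{lin}_1(\alpha)=1$, so $\tau_s=1$ by Lemma~\ref{factor}, and $\operatorname{lin}_b(\alpha)=\tau_s\operatorname{lin}_b(\alpha)=\kappa^2$. Thus $\alpha\in S$. As $\alpha\approx\alpha'$, also $\alpha'\in S$, so $\operatorname{lin}_a(\alpha)=\operatorname{lin}_a(\alpha')$ for all $a$. This is where the bit in the definition of $\approx$ is used.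

\emph{Case 2b: at most one is nonzero.} Here $\pi(\alpha)=\pi(\alpha')$ alone is enough. There are $c\in\{1,b\}$ and $p\in\{0,1,\kappa^2\}$ such that $\operatorname{lin}_c(\alpha)=p$ and $\operatorname{lin}_a(\alpha)=0$ for $a\ne c$. Comparing degree-$1$ parts of $\pi(\alpha)=\pi(\alpha')$ by Lemma~\ref{lin}(a), we get $\sum_a\operatorname{lin}_a(\alpha')q^a=p\,q^c$. Put $p_a=q^{a-c}\operatorname{lin}_a(\alpha')$; it lies in $A_0$ because $a(0)=c(0)=1$. Then $p_a\ge0$ and $\sum_ap_a=p$, so $0\le p_a\le p$. If $p=0$, all $p_a$ and hence all $\operatorname{lin}_a(\alpha')$ are $0$, and we are done. If $p\ne0$, Lemma~\ref{indec} gives $p_a\in\{0,p\}$, so exactly one $p_a$ equals $p$ and the others vanish. For this $a$ we have $\operatorname{lin}_a(\alpha')=q^{c-a}p$. Its support contains $c-a$, as $p$ has $q^0$-coefficient $1$. Supports of linear parts lie in $H$, so $c-a\in H$, and Lemma~\ref{nosplit}, applied to $c=a+(c-a)$, gives $a=c$. So again $\operatorname{lin}_a(\alpha)=\operatorname{lin}_a(\alpha')$ for all $a$.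
\end{proof}

\begin{remark}
Case~2b relies on Lemma~\ref{nosplit}, which rests on $b(1)=1$. For an exponent that splits, such as $c=X+1$, the conclusion of Case~2b fails: the elements $e_c$ and $e_1e_X$ have the same image under $\pi$, but $\operatorname{lin}_c(e_c)=1$ and $\operatorname{lin}_c(e_1e_X)=0$.
\end{remark}

Let $D=P/{\approx}$ and write $[\alpha]$ for the class of $\alpha$. By Lemma~\ref{cong}, $D$ carries the operations $1,+,\cdot,t_\rho$. As a quotient of $P$ it satisfies all exponentiation-free equations of $L^*$ true in $\mathbb N$.

\subsection{Powers of $x$ and the absorbing element}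

The bit recording membership in $S$ must not spoil the relations $x^cx^d=x^{c+d}$. It does not.

\begin{lemma}\label{nosing}
Let $\alpha,\alpha'\in P$. If $\pi(\alpha)=\pi(\alpha')$, and this element is $0$ or $q^c$ with $c\in\overline\Gamma$, then $[\alpha]=[\alpha']$.
\end{lemma}

\begin{proof}
Let $\gamma\in S$. By Lemma~\ref{lin}(a), $\pi(\gamma)$ has degree-$1$ part $q^1+\kappa^2q^b$. In it, $q^b$ has coefficient $1$. The coefficient of $q^1$ is $1$ plus the coefficient of $q^{1-b}=q^{X-X^2}=vw^{-1}$ in $\kappa^2$, which is $0$. So $\pi(\gamma)$ has at least two elements in its support. Hence neither $\alpha$ nor $\alpha'$ lies in $S$, and $\alpha\approx\alpha'$.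
\end{proof}

Put $\mathbf 0=[e_\infty]$. As $\pi(\alpha e_\infty)=0=\pi(e_\infty)$ and $\pi(e_ce_d)=q^{c+d}=\pi(e_{c+d})$, Lemma~\ref{nosing} gives
\begin{equation}\label{eq:absorb}
[\alpha]\,\mathbf 0=\mathbf 0\quad(\alpha\in P),\qquad [e_c][e_d]=[e_{c+d}]\quad(c,d\in\overline\Gamma).
\end{equation}
Let $G=\{[e_c]:c\in\overline\Gamma\}$ and $N=D\setminus G$. By Lemma~\ref{nosing}, $[\alpha]\in G$ if and only if $\pi(\alpha)=q^c$ for some $c\in\overline\Gamma$; this $c$ is unique, and then $[\alpha]=[e_c]$. In particular $\mathbf 0\in N$.

\begin{lemma}\label{prime}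
$[\alpha][\alpha']\in G$ if and only if $[\alpha]\in G$ and $[\alpha']\in G$.
\end{lemma}

\begin{proof}
``If'' is \eqref{eq:absorb}. Conversely let $\pi(\alpha)\pi(\alpha')=q^c$. Order the group $\Lambda$ by the sign of the leading coefficient. In a product of two nonzero elements of $A$, the largest elements of the supports add up to the largest element of the support of the product, and the smallest to the smallest. So both factors have one-element supports, and $\pi(\alpha)=\pm q^d$, since the coefficients are integers with product $1$. Here $d\in\overline\Gamma$, because monomials map to $0$ or to $q^d$ with $d$ a (possibly empty) sum of elements of $\Gamma$. The sum of the coefficients of $\pi(\alpha)$ is the value of $\alpha$ at $e_a=1$ $(a\in\Gamma)$, $e_\infty=0$, which is $\ge0$. So the sign is $+$ and $[\alpha]\in G$. The same argument applies to $\alpha'$.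
\end{proof}

\section{Raising elements of $D$ to polynomial exponents}\label{sec:action}

An exponent $l\in\Gamma$ should turn $x^c$ into $x^{lc}$. For the other elements of $D$ we have no natural candidate. If $l=n$ is constant, a sum of $n$ ones, then (E5) and (E7) suggest the $n$-th power; otherwise we choose $\mathbf 0$. Precisely, for $l\in\Gamma$ define
\begin{itemize}
\item $l*[e_c]=[e_{lc}]$ for $c\in\overline\Gamma$;
\item for $m\in N$: $l*m=m^n$ if $l=n$ is constant, and $l*m=\mathbf 0$ if $l$ is nonconstant.
\end{itemize}
For constant $l=n$ this is the $n$-th power on all of $D$, by \eqref{eq:absorb}.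

\begin{lemma}\label{action}
For $l,l'\in\Gamma$ and $m,m'\in D$:
\begin{enumerate}
\item[(i)] $1*m=m$;
\item[(ii)] $l*1=1$;
\item[(iii)] $l*(mm')=(l*m)(l*m')$;
\item[(iv)] $(l+l')*m=(l*m)(l'*m)$;
\item[(v)] $l'*(l*m)=(ll')*m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) holds by definition, and (ii) because $1=[e_0]$. If $m\in G$, and in (iii) also $m'\in G$, then (iii)--(v) follow from $[e_c][e_d]=[e_{c+d}]$ and the distributive, commutative and associative laws for polynomials.

(iii) Let $m\in N$ or $m'\in N$. Then $mm'\in N$ by Lemma~\ref{prime}. For constant $l=n$ both sides are $(mm')^n=m^nm'^n$. For nonconstant $l$ the left side is $\mathbf 0$, and the right side has a factor $\mathbf 0$, so it is $\mathbf 0$ by \eqref{eq:absorb}.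

(iv) Let $m\in N$. If $l,l'$ are constant, this is the law for powers of $m$. Otherwise $l+l'$ is nonconstant, because leading coefficients of elements of $\Gamma$ are positive. Then the left side is $\mathbf 0$, and the right side has a factor $\mathbf 0$.

(v) Let $m\in N$. If $l,l'$ are constant, then $m^n\in N$ for $l=n$ by Lemma~\ref{prime}, and this is again a law for powers. Otherwise $ll'$ is nonconstant and the right side is $\mathbf 0$. If $l$ is nonconstant, the left side is $l'*\mathbf 0$, which is $\mathbf 0$ because $\mathbf 0\in N$ and $\mathbf 0^n=\mathbf 0$. If $l=n$ is constant and $l'$ is not, then $m^n\in N$ by Lemma~\ref{prime}, so the left side is $l'*m^n=\mathbf 0$.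
\end{proof}

\section{The model}\label{sec:model}

An element of the model must remember what it does as an exponent. We therefore pair $D$ with $\Gamma$: let
\[
M=D\times\Gamma,
\]
with $1,+,\cdot,t_\rho$ defined coordinatewise, where $t_\rho$ acts on $\Gamma$ by $(k_1,\dots,k_n)\mapsto\rho(k_1,\dots,k_n)$. Define exponentiation by
\[
(m,k)^{(n,l)}=\big(l*m,\;k^{\,l(1)}\big),
\]
where $k^{l(1)}$ is the ordinary power with exponent $l(1)\in\mathbb N$. Only the second coordinate of the exponent matters. In the second coordinate of the result we need a polynomial again, so we cannot use a ``power'' $k^l$; we replace $l$ by $l(1)$, which is compatible with $1$, $+$ and $\cdot$.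

\begin{proposition}\label{ismodel}
$M$ satisfies all axioms of $\mathrm{EXP}^*$.
\end{proposition}

\begin{proof}
The exponentiation-free equations true in $\mathbb N$ hold in $D$ and, being polynomial identities, in $\Gamma$; hence they hold in $M$. This includes (E1)--(E4).

In the first coordinate, (E5) is Lemma~\ref{action}(i),(ii), as the second coordinate of $1$ is the polynomial $1$; (E6) is (iii); (E7) is (iv), because the second coordinate of a sum is $l+l'$; and (E8) is (v), because the second coordinate of a product is $ll'$. In the second coordinate, (E5)--(E8) are the ordinary laws for powers with exponents in $\mathbb N$, since the polynomial $1$ has value $1$ at $1$, $(l+l')(1)=l(1)+l'(1)$ and $(ll')(1)=l(1)l'(1)$.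
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
That $f=g$ holds in $\mathbb N$ and $\mathbb R^+$ was shown in Section~\ref{sec:identity}. An equation provable in $\mathrm{EXP}^*$ holds in every structure satisfying its axioms, hence in $M$ by Proposition~\ref{ismodel}. So it suffices to find $\zeta\in M$ with $f(\zeta)\ne g(\zeta)$. Let
\[
\zeta=([e_1],X).
\]
The second coordinates of $t_\mu(\zeta)$, $\zeta$ and $\zeta\cdot\zeta$ are $b$, $X$ and $X^2$. So the first coordinates of
\[
\zeta,\qquad \zeta^{t_\mu(\zeta)},\qquad \zeta^{\zeta},\qquad \zeta^{\zeta\cdot\zeta}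
\]
are $[e_1]$, $b*[e_1]=[e_b]$, $X*[e_1]=[e_X]$ and $X^2*[e_1]=[e_{X^2}]$. Hence the first coordinates of $f(\zeta)$ and $g(\zeta)$ are $[\gamma_1]$ and $[\gamma_2]$, where
\[
\gamma_i=\rho_i(e_1,e_b,e_X,e_{X^2})\in P .
\]
Now $\gamma_1=e_1+\kappa(e_X,e_{X^2})^2e_b$. Since $\eta(e_1)=\eta(e_b)=0$, $\eta(e_X)=v$ and $\eta(e_{X^2})=w$, we get $(\gamma_1)_0=0$, $\operatorname{lin}_1(\gamma_1)=1$, $\operatorname{lin}_b(\gamma_1)=\kappa^2$, and $\operatorname{lin}_a(\gamma_1)=0$ for all other $a\in\Gamma_1$. So $\gamma_1\in S$. On the other hand $\operatorname{lin}_1(\gamma_2)=w^2-w+1\ne1$, so $\gamma_2\notin S$. Therefore $\gamma_1\not\approx\gamma_2$, $[\gamma_1]\ne[\gamma_2]$ and $f(\zeta)\ne g(\zeta)$.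
\end{proof}

\begin{thebibliography}{1}
\bibitem{OnExp}
\emph{On Exponentiation -- A Solution to Tarski's High School Algebra Problem},
\texttt{https://github.com/lclem/bibliographer}.
\end{thebibliography}

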